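# Saturated hypergraphs with polynomially more than $n^{d(F)}$ edges

## 1. The guess $\operatorname{sat}(n,F)=\Theta(n^{d(F)})$

A $k$-graph is a hypergraph all of whose edges are $k$-element subsets of its vertex set. Fix a $k$-graph $F$. How few edges can an $n$-vertex $k$-graph have if it contains no $F$, but every further edge would create one? The answer one would first guess is a power of $n$ whose exponent is read off from how the edges of $F$ overlap. Here are the precise terms.

**Definition (saturation).** A $k$-graph $H$ on $n$ vertices is *$F$-saturated* if $H$ contains no copy of $F$ as a subgraph, but adding to $H$ any $k$-subset of $V(H)$ that is not already an edge creates a copy of $F$. The minimum number of edges of an $F$-saturated $k$-graph on $n$ vertices is $\operatorname{sat}(n,F)$.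

For example, take $k=2$ and $F=K_3$. A star with $n-1$ edges is $K_3$-saturated, since joining two leaves makes a triangle through the center. Conversely, in a $K_3$-saturated graph any two non-adjacent vertices have a common neighbor, so the graph is connected and has at least $n-1$ edges. Thus $\operatorname{sat}(n,K_3)=n-1$.

**Definition (the exponent).** For a $k$-graph $F$ with at least two edges,
$$d(F)=\min_{E\in E(F)}\ \max_{E'\in E(F)\setminus\{E\}}|E\cap E'| .$$

So each edge reports its largest intersection with another edge, and $d(F)$ is the smallest report. For $K_3$ it is $1$. For the $3$-graph with edges $123,124,345$, the first two edges report $2$, the edge $345$ reports $1$, and $d(F)=1$. We exclude $F$ with a single edge, for which $\operatorname{sat}(n,F)=0$.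

The guess is $\operatorname{sat}(n,F)=\Theta(n^{d(F)})$ for every fixed $F$ with at least two edges, as $n\to\infty$, with constants depending on $F$. It is Conjecture 4 (Tuza) in "Extremal Hypergraphs" (http://www.warwick.ac.uk/~maskat/Papers/eh.pdf). Two general bounds are quoted with it:
$$\operatorname{sat}(n,F)=O(n^{k-1}),\qquad \operatorname{sat}(n,F)=\Omega(n^{d(F)}). \tag{1}$$

The lower bound takes four lines, and we shall want to see what it ignores. Let $H$ be $F$-saturated with $m$ edges, and write $d=d(F)$. Let $S$ be a non-edge. Adding $S$ creates a copy of $F$ in which $S$ plays the role of some edge $e_0$. By definition of $d(F)$ some edge $e_1\ne e_0$ has $|e_0\cap e_1|\ge d$, and the image of $e_1$ is an edge of $H$. So $S$ contains a $d$-set that lies in an edge of $H$. If $S$ is an edge, this is trivially true as well (note $m\ge1$, since the empty $k$-graph plus one edge does not contain $F$). There are at most $\binom kd m$ such $d$-sets and each lies in at most $n^{k-d}$ of the $k$-sets, so $\binom nk\le\binom kd m\,n^{k-d}$, which gives $m=\Omega(n^d)$.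

This argument uses one edge of the new copy of $F$ and forgets all the others. It also never uses that $H$ is $F$-free, beyond the fact that the new copy must use $S$.

## 2. The extreme exponents $0$ and $k-1$, and a pair of triples

**The exponent $k-1$.** If $d(F)=k-1$, the two bounds in (1) coincide, and the guess is right.

**The exponent $0$.** For $F=2K_2$, two disjoint graph edges, we have $d(F)=0$. A triangle plus $n-3$ isolated vertices (with $n\ge4$) is saturated with only $3$ edges: it has no two disjoint edges, and a new edge misses at least two of the triangle's vertices, hence is disjoint from a triangle edge. This generalizes to every $F$ with $d(F)=0$.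

Indeed, some edge $E$ of $F$ is disjoint from all other edges. For $n\ge|V(F)|$, isolated vertices of $F$ do not affect whether an $n$-vertex $k$-graph contains $F$, so assume there are none. Put $v=|V(F)|$. Since $F$ has two disjoint edges, $v\ge2k$. Let $H$ consist of a complete $k$-graph on a set $Q$ of $v-1$ vertices together with $n-v+1$ isolated vertices. Then $H$ has no copy of $F$, because only $v-1$ vertices of $H$ are non-isolated. A non-edge is a $k$-set $S\not\subset Q$, so $|S\cap Q|\le k-1$ and
$$|Q\setminus S|\ge (v-1)-(k-1)=v-k .$$
All edges of $F$ other than $E$ live on the $v-k$ vertices outside $E$. So the complete $k$-graph on $Q\setminus S$ contains a copy of $F-E$ disjoint from $S$, and together with $S$ this is a copy of $F$. Hence $\operatorname{sat}(n,F)\le\binom{v-1}k=O(1)$. Also $\operatorname{sat}(n,F)\ge1$, because the empty $k$-graph plus one edge does not contain $F$. So $\operatorname{sat}(n,F)=\Theta(1)=\Theta(n^0)$.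

For graphs ($k=2$) the only possible exponents are $0$ and $1=k-1$. The guess is therefore right for all graphs.

**A middle exponent: two triples sharing exactly one vertex.** Here $k=3$ and $d(F)=1$. Split the vertex set into blocks of size $4$ with at most three vertices left over. Put all four triples inside each block, and if exactly three vertices are left over, make them an edge too. Two edges meet in $0$ or $2$ vertices, so there is no $F$. A non-edge $S$ must meet some block $Q$ without being contained in it. If $S\cap Q=\{a\}$, any triple of $Q$ through $a$ meets $S$ in one vertex. If $S\cap Q=\{a,b\}$, the triple of $Q$ omitting $b$ meets $S$ exactly in $a$. So $H$ is saturated, with at most $n+1$ edges. By (1), $\operatorname{sat}(n,F)=\Theta(n)$, and the guess survives again.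

## 3. A hub that serves every $k$-set, and part sizes that forbid it

To prove the guess in general, the sensible first attempt is to build a saturated $H$ with $O(n^d)$ edges, and there is a natural candidate. Let $E$ be an edge of $F$ that attains the minimum, so every other edge meets $E$ in at most $d$ vertices. Place the vertices of $F$ outside $E$ on a fixed set $C\subset V$, the *hub*, and let $H_0$ consist of all $k$-sets that have at least $k-d$ vertices in $C$. Since $|C|$ is constant, $H_0$ has $O(n^d)$ edges. Every $k$-set $S$ disjoint from $C$ completes a copy of $F$: let $S$ play $E$. Any other edge of $F$ has at most $d$ vertices in $E$, hence at least $k-d$ vertices in $C$, and so is in $H_0$.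

So one hub serves almost all $k$-sets, at exactly the cost the guess predicts. The attempt stops at one point: nothing says that $H_0$ is $F$-free. If it is not, it cannot be extended to a saturated $k$-graph.

We therefore look for an $F$ that every hub must contain. Take $k=3$ and $d=1$, and parts
$$V_1=\{a_1\}\cup A_1,\quad V_2=\{a_2\}\cup A_2,\quad V_3=\{a_3\}\cup A_3,\qquad |A_1|=1,\ |A_2|=2,\ |A_3|=3 .$$
The edges of $F$ are $E=\{a_1,a_2,a_3\}$ and all triples with one vertex in each $V_i$ that contain at most one of $a_1,a_2,a_3$. There are $1\cdot2\cdot3=6$ triples containing no $a_i$, there are $2\cdot3+1\cdot3+1\cdot2=11$ containing exactly one, and there is $E$. So $F$ has $9$ vertices and $18$ edges.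

Here the hub $C$ has six vertices and consists of sets $B_1,B_2,B_3$ of sizes $1,2,3$, and $H_0$ has $15(n-6)+20$ edges. Now forget $B_1$. Every triple with one vertex in $V\setminus C$, one in $B_2$ and one in $B_3$ belongs to $H_0$. As soon as $n\ge10$, this is a complete $3$-partite $3$-graph containing one with part sizes $4,2,3$, and that contains $F$, whose parts have sizes $2,3,4$. The set $B_2$ is one vertex short of hosting $V_2$, but it is just large enough to host $V_1$. Likewise $B_3$ hosts $V_2$, and the $n-6$ outside vertices have room for $V_3$.

The same computation applies to any $F$-free $H$. For fixed $B_2,B_3$ there are at most three vertices $x$ with $\{x,v_2,v_3\}\in H$ for all $v_2\in B_2$, $v_3\in B_3$. A pair $(B_2,B_3)$ can serve only boundedly many $x$, so many different pairs are needed. But $H$ could still use many different hubs. Two observations pull against each other, and balancing them is the whole proof.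

1. If the vertices used for the $B_i$ come from a small set $W$, then there are at most $|W|^5$ pairs $(B_2,B_3)$, each serving few triples. So $W$ cannot be too small.
2. A vertex $v\in B_i$ must lie in a common edge with both vertices of $S\setminus\{x_i\}$. So if $v$ lies in a common edge with $r_v$ other vertices, it can be used for at most $n\binom{r_v}2$ triples $S$. Since $\sum_v r_v=O(m)$, serving $\Theta(n^3)$ triples with few edges forces most of the service onto vertices with large $r_v$, and those are few.

## 4. The $k$-graphs $F$ built from $K(s_1,\dots,s_k)$, and the two theorems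

Fix $k\ge3$, $1\le d\le k-2$, and integers $2\le s_1<s_2<\dots<s_k$. Let $V_1,\dots,V_k$ be disjoint sets with $|V_i|=s_i$. Choose $a_i\in V_i$, and put $A_i=V_i\setminus\{a_i\}$ and $E=\{a_1,\dots,a_k\}$. A *transversal* is a set meeting each $V_i$ in exactly one vertex. The transversals are the edges of the complete $k$-partite $k$-graph $K(s_1,\dots,s_k)$. Let $F$ be the $k$-graph on $V_1\cup\dots\cup V_k$ with edges
$$E\quad\text{and all transversals } e \text{ with } |e\cap E|\le d .$$

**Theorem 1.** *We have $d(F)=d$ and $\operatorname{sat}(n,F)=\Omega(n^{d+\varepsilon})$, where*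
$$\varepsilon=\frac{\theta\,(k-1-d)}{q\,(k-1)}>0,\qquad \theta=s_k^{-(d-1)},\qquad q=\sum_{i=d+1}^k(s_i-1).$$
*In particular $\operatorname{sat}(n,F)\ne O(n^{d(F)})$, so Tuza's Conjecture 4 is false.*

For $k=3$, $d=1$, $(s_1,s_2,s_3)=(2,3,4)$ this is the $3$-graph of Section 3. Here $\theta=1$, $q=2+3=5$, $\varepsilon=\frac1{10}$, and $\operatorname{sat}(n,F)=\Omega(n^{11/10})$ although $d(F)=1$. We call it the *running example*.

**Theorem 2 (classification by $(k,d)$).** *Let $k\ge2$ and $0\le d\le k-1$. The statement "$\operatorname{sat}(n,F)=\Theta(n^d)$ for every $k$-graph $F$ with at least two edges and $d(F)=d$" is true if and only if $d\in\{0,k-1\}$.*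

The true order of $\operatorname{sat}(n,F)$ for the $F$ of Theorem 1 is not determined here. The proof places it between $\Omega(n^{d+\varepsilon})$ and the general bound $O(n^{k-1})$.

A remark on the strict inequalities $s_1<\dots<s_k$. Suppose $k=3$, $d=1$ and all parts had the same size $s\ge 2$. Then $F$ would contain $s$ disjoint edges, namely $E$ and $s-1$ disjoint transversals of $A_1,A_2,A_3$. But a complete $3$-partite $3$-graph with parts of sizes $t,s-1,s-1$ has no $s$ disjoint edges, so it would not contain $F$, however large $t$ is. The contradiction found in Section 3 would not arise.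

## 5. Erdős's theorem and Shearer's lemma

Two published results enter the proof.

**Theorem (Erdős 1964, *On extremal problems of graphs and generalized graphs*).** For $d\ge2$ and $t\ge1$, a $d$-graph on $N$ vertices with more than $C_{d,t}N^{d-t^{1-d}}$ edges contains the complete $d$-partite $d$-graph with all parts of size $t$.

For $d=2$ this says that a graph with more than $C_{2,t}N^{2-1/t}$ edges contains $K_{t,t}$.

**Shearer's lemma (Chung–Graham–Frankl–Shearer 1986), projection form.** If $\Omega\subset V^r$ is finite and $\mathcal I$ is a family of subsets of $[r]$ covering each coordinate at least $p$ times, then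
$$|\Omega|^p\le\prod_{I\in\mathcal I}|\pi_I(\Omega)| ,$$
where $\pi_I$ is the projection to the coordinates in $I$.

As an example, let a graph have $r$ edges and $M$ triangles. Let $\Omega$ be the set of the $6M$ orderings of triangles, and let $\mathcal I$ be the three pairs in $[3]$, which cover each coordinate $p=2$ times. Each projection consists of ordered edges, so it has size at most $2r$, and $(6M)^2\le(2r)^3$. For $K_4$ this reads $24^2=576\le1728=12^3$. What we need is this consequence: $r$ edges span at most a constant times $r^{3/2}$ triangles.

## 6. Proof of Theorem 1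

**Step 0: the exponent of $F$ is $d$.** This step computes $d(F)$ and records a property of the edges other than $E$ that Step 1 needs.

Every edge other than $E$ meets $E$ in at most $d$ vertices. Equality occurs: choose $d$ of the $a_i$ and vertices of $A_j$ in the other parts, which is possible since all $A_j$ are non-empty. So $\max_{E'\ne E}|E\cap E'|=d$.

Let $e\ne E$ be an edge of $F$. Since $|e\cap E|\le d\le k-2$, there are at least two indices $i$ with $e\cap V_i\subset A_i$. At least one of them satisfies $i\ge2$, and for it $s_i\ge3$, so $|A_i|\ge2$. Replace the vertex of $e$ in $A_i$ by another vertex of $A_i$. The new transversal $e'$ meets $E$ in the same set as $e$, so it is an edge of $F$, and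
$$e'\ne e,\qquad |e\cap e'|=k-1\ge d+1. \tag{2}$$
So every edge $e\neq E$ reports $k-1$, the edge $E$ reports $d$, and $d(F)=\min(d,k-1)=d$.

**Setup: shadows and clean sets.** We fix the notation and isolate the $k$-sets that the lower-bound argument of Section 1, run one level higher, does not handle.

Let $H$ be an $F$-saturated $k$-graph on $V$, with $|V|=n\ge2k$ and $m$ edges. As before $m\ge1$. We write $S\in H$ when $S$ is an edge of $H$. The constants $K,K_i,c,c_i>0$ depend only on $k,d$ and the $s_i$, and $K$ and $c$ may change from line to line.

Let $\partial$ be the set of $(d+1)$-subsets of $V$ contained in some edge of $H$, so that $|\partial|\le\binom k{d+1}m$. For $v\in V$ let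
$$N_v=\{T\subset V\setminus\{v\}:\ |T|=d,\ T\cup\{v\}\in\partial\},\qquad r_v=|N_v|.$$
Each member of $\partial$ is counted once for each of its $d+1$ vertices, so
$$\sum_v r_v=(d+1)|\partial|\le K_0m. \tag{3}$$

**Definition (clean set).** A $k$-set $S\subset V$ is *clean* if it contains no member of $\partial$.

When $d=1$, $\partial$ is a graph on $V$: two vertices are adjacent if they lie in a common edge of $H$. Then $r_v$ is the degree of $v$ in it, and clean means independent.

A clean set is not an edge of $H$, since all $(d+1)$-subsets of an edge are in $\partial$. Each member of $\partial$ lies in at most $n^{k-d-1}$ of the $k$-sets, so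
$$\#\{k\text{-sets that are not clean}\}\le|\partial|\,n^{k-d-1}\le K_1m\,n^{k-d-1}. \tag{4}$$

**Step 1: a clean set must play the role of $E$.** This step shows what each clean set forces to be present in $H$.

Let $S$ be clean. As $S\notin H$ and $H$ is saturated and $F$-free, there is an injection $\varphi:V(F)\to V$ that maps all edges of $F$ into $E(H)\cup\{S\}$, with $\varphi(e_0)=S$ for exactly one edge $e_0$ of $F$.

Suppose $e_0\ne E$. By (2) there is an edge $e_1\ne e_0$ of $F$ with $|e_0\cap e_1|=k-1\ge d+1$, and $\varphi(e_1)\in H$. Then $S$ contains $\varphi(e_0\cap e_1)$, a set of size at least $d+1$ that lies in an edge of $H$. So $S$ contains a member of $\partial$, contradicting cleanness. Hence $e_0=E$: we have $\varphi(E)=S$, and $\varphi$ maps all other edges of $F$ into $H$.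

Fix one such $\varphi$ for each clean $S$, and write $x_i=\varphi(a_i)$ and $B_i=\varphi(A_i)$. Then $S=\{x_1,\dots,x_k\}$, the sets $B_i$ are pairwise disjoint and disjoint from $S$, and $|B_i|=s_i-1$. For $J\subset[k]$ with $|J|=d$, a transversal that uses $a_j$ for $j\in J$ and vertices of $A_i$ for $i\notin J$ is an edge of $F$ other than $E$. Therefore
$$\{x_j:j\in J\}\cup\{v_i:i\notin J\}\in H\quad\text{for all choices } v_i\in B_i\ (i\notin J). \tag{5}$$

Now let $v\in B_i$. For each $J\not\ni i$ with $|J|=d$, apply (5) with $v_i=v$ and any choice of the other $v_l$. The set $\{x_j:j\in J\}\cup\{v\}$ has $d+1$ elements and lies in an edge of $H$, so it is in $\partial$. Hence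
$$\text{if } v\in B_i,\text{ then all } d\text{-subsets of the }(k-1)\text{-set } S\setminus\{x_i\}\text{ lie in } N_v. \tag{6}$$
In the running example, (6) says that $v\in B_i$ is adjacent in the graph $\partial$ to both vertices of $S\setminus\{x_i\}$.

**Step 2: the sets $B_i$ mostly lie in a small core.** This step makes observation 2 of Section 3 precise: vertices with small $r_v$ can serve only few clean sets.

Let $\Delta>0$ be a parameter, to be chosen in Step 4, and put $W=\{v:r_v\ge\Delta\}$. By (3),
$$|W|\le K_0m/\Delta. \tag{7}$$

For $v\in V$ let $M_v$ be the number of $(k-1)$-subsets of $V$ all of whose $d$-subsets lie in $N_v$. We bound $M_v$ by Shearer's lemma. Let $\Omega\subset V^{k-1}$ be the set of the $(k-1)!\,M_v$ orderings of these sets, and let $\mathcal I$ consist of all $d$-subsets of $[k-1]$. Each coordinate is covered $\binom{k-2}{d-1}$ times. For $I\in\mathcal I$, every element of $\pi_I(\Omega)$ is an ordering of a member of $N_v$, so $|\pi_I(\Omega)|\le d!\,r_v$. Since there are $\binom{k-1}d$ sets in $\mathcal I$ and $\binom{k-1}d\big/\binom{k-2}{d-1}=\frac{k-1}d$, we get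
$$(k-1)!\,M_v\le(d!\,r_v)^{(k-1)/d}. \tag{8}$$
Put
$$\eta=\frac{k-1}d-1=\frac{k-1-d}d>0 ,$$
so that (8) reads $M_v\le K\,r_v^{1+\eta}$. The positivity of $\eta$ is where the hypothesis $d\le k-2$ pays.

Let $S$ be clean with some $B_i\not\subset W$, and pick $v\in B_i\setminus W$. By (6), $S\setminus\{x_i\}$ is one of the $M_v$ sets just counted, and $S$ is recovered from it by adding one of at most $n$ vertices. Vertices outside $W$ have $r_v<\Delta$. So the number of such $S$ is at most
$$n\sum_{v\notin W}M_v\le K\,n\sum_{v\notin W}r_v\,r_v^{\eta}\le K\,n\,\Delta^\eta\sum_v r_v\le K_2\,n\,m\,\Delta^\eta. \tag{9}$$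

**Step 3: few clean sets have all $B_i\subset W$.** This step makes observation 1 of Section 3 precise. It is the only place that uses that $H$ is $F$-free beyond Step 1, and the only place that uses the increasing part sizes in full.

Fix pairwise disjoint sets $B_{d+1},\dots,B_k\subset W$ with $|B_i|=s_i-1$. Let $X$ be the set of ordered $d$-tuples $(x_1,\dots,x_d)\in V^d$ such that
$$\{x_1,\dots,x_d,v_{d+1},\dots,v_k\}\in H\quad\text{for all } v_i\in B_i\ (i>d).$$
Put $t=s_k$.

**Claim.** *There do not exist $t$-sets $X_1,\dots,X_d\subset V$ with $X_1\times\dots\times X_d\subset X$.*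

Suppose they exist. Edges of $H$ have $k$ distinct elements. If two sets $X_j,X_l$ with $j\ne l$ shared a vertex, or some $X_j$ shared a vertex with some $B_i$, then choosing that vertex in both places would give a set with fewer than $k$ elements, which is not an edge. So the sets $X_1,\dots,X_d,B_{d+1},\dots,B_k$ are pairwise disjoint, and $H$ contains the complete $k$-partite $k$-graph with these parts.

For $1\le i\le k-d$ we have
$$|B_{i+d}|=s_{i+d}-1\ge s_i ,$$
because the $s_j$ are strictly increasing integers and $d\ge1$. So $V_i$ can be mapped injectively into $B_{i+d}$ for $1\le i\le k-d$. The remaining $d$ parts $V_{k-d+1},\dots,V_k$ have size at most $s_k=t$, so they can be mapped injectively into $X_1,\dots,X_d$. Thus $K(s_1,\dots,s_k)\subset H$. Since $F\subset K(s_1,\dots,s_k)$, this contradicts that $H$ is $F$-free, and the Claim is proved.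

We now deduce that
$$|X|\le K\,n^{d-\theta},\qquad\theta=t^{-(d-1)}. \tag{10}$$
For $d=1$ we have $\theta=1$, and the Claim says exactly that $|X|\le t-1$.

For $d\ge2$, take $d$ disjoint copies of $V$ and regard $X$ as a $d$-partite $d$-graph on these $N=dn$ vertices, with $x_j$ taken in the $j$-th copy. If $|X|>C_{d,t}(dn)^{d-\theta}$, then Erdős's theorem gives a complete $d$-partite subgraph with parts of size $t$. Its parts need not be labeled by the copies, so we check where they lie. Two vertices $u,u'$ of the same part complete a common $(d-1)$-set to an edge. Every edge has exactly one vertex in each copy, so $u$ and $u'$ both lie in the single copy missed by that $(d-1)$-set. So each part lies inside one copy. Different parts lie in different copies, because an edge takes one vertex from each part and one from each copy. Let $X_j$ be the part in the $j$-th copy. Then $X_1,\dots,X_d$ are $t$-subsets of $V$ with $X_1\times\dots\times X_d\subset X$, contradicting the Claim. This proves (10).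

It remains to count. Let $S$ be clean with all $B_i\subset W$. It is determined by $(x_1,\dots,x_k)$. By (5) with $J=\{1,\dots,d\}$, the tuple $(x_1,\dots,x_d)$ lies in the set $X$ belonging to $(B_{d+1},\dots,B_k)$. There are at most $|W|^q$ choices of $(B_{d+1},\dots,B_k)$, since these sets have $q=\sum_{i>d}(s_i-1)$ elements in total. For each there are at most $Kn^{d-\theta}$ choices of $(x_1,\dots,x_d)$, and at most $n^{k-d}$ choices of $(x_{d+1},\dots,x_k)$. With (7), the number of such $S$ is at most
$$|W|^q\cdot K\,n^{d-\theta}\cdot n^{k-d}\le K_3\,(m/\Delta)^q\,n^{k-\theta}. \tag{11}$$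

**Step 4: balancing the three counts.** This step chooses $\Delta$. A small $\Delta$ makes (9) small, and a large $\Delta$ makes (11) small.

Every $k$-set is either not clean, or clean with some $B_i\not\subset W$, or clean with all $B_i\subset W$. So it is counted in (4), (9) or (11). Since $n\ge2k$, each factor $n-j$ with $0\le j\le k-1$ is at least $n/2$, so $\binom nk\ge c_0n^k$ with $c_0=1/(2^kk!)$. Hence
$$c_0n^k\le K_1\,m\,n^{k-d-1}+K_2\,n\,m\,\Delta^\eta+K_3\,(m/\Delta)^q\,n^{k-\theta}. \tag{12}$$
Choose
$$\Delta=\left(\frac{c_0n^{k-1}}{3K_2m}\right)^{1/\eta},$$
so that the middle term equals $\frac{c_0}3n^k$. Then the first or the third term is at least $\frac{c_0}3n^k$.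

Suppose the first term is. Then $m\ge c\,n^{d+1}\ge c\,n^{d+\varepsilon}$. Here $\varepsilon\le1$, because $\theta\le1$, $q\ge1$ and $\frac{k-1-d}{k-1}\le1$.

Otherwise the third term is, so
$$(m/\Delta)^q\ge c_1n^\theta. \tag{13}$$
We express $m/\Delta$ in terms of $m$ and $n$. Since $\frac1\eta=\frac d{k-1-d}$, we have $1+\frac1\eta=\frac{k-1}{k-1-d}$ and $\frac{k-1}\eta=\frac{d(k-1)}{k-1-d}$. Therefore
$$\frac m\Delta=K_4\,m^{1+1/\eta}\,n^{-(k-1)/\eta}=K_4\left(\frac m{n^d}\right)^{\frac{k-1}{k-1-d}} .$$
Substituting in (13) and taking the power $\frac{k-1-d}{q(k-1)}$ of both sides,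
$$m\ge c_2\,n^d\cdot n^{\frac\theta q\cdot\frac{k-1-d}{k-1}}=c_2\,n^{d+\varepsilon}.$$

In both cases $m=\Omega(n^{d+\varepsilon})$. As $H$ was an arbitrary $F$-saturated $k$-graph on $n$ vertices, $\operatorname{sat}(n,F)=\Omega(n^{d+\varepsilon})$, which proves Theorem 1. $\blacksquare$

It is worth redoing this last computation in the running example, where $\eta=1$, $\theta=1$ and $q=5$. Inequality (12) becomes
$$c_0n^3\le K_1\,m\,n+K_2\,n\,m\,\Delta+K_3\,(m/\Delta)^5\,n^2 .$$
The choice of $\Delta$ is a constant times $n^2/m$, so $m/\Delta$ is a constant times $(m/n)^2$. Either $m\ge c\,n^2$, or $(m/n)^{10}\,n^2\ge c\,n^3$, which is $m\ge c\,n^{11/10}$.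

## 7. Proof of Theorem 2

**The case $1\le d\le k-2$.** Here $k\ge3$. Theorem 1 with, for example, $s_i=i+1$ (so $2=s_1<s_2<\dots<s_k$) gives a $k$-graph $F$ with at least two edges, $d(F)=d$ and $\operatorname{sat}(n,F)\ne O(n^d)$. So the statement is false.

**The case $d=k-1$.** The bounds $\Omega(n^{d(F)})$ and $O(n^{k-1})$ in (1) coincide, so the statement is true.

**The case $d=0$.** Section 2 proved that $1\le\operatorname{sat}(n,F)\le\binom{v-1}k$ for every $F$ with at least two edges and $d(F)=0$ and all $n\ge|V(F)|$, where $v$ is the number of non-isolated vertices of $F$. So $\operatorname{sat}(n,F)=\Theta(n^0)$, and the statement is true.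

These cases cover all $0\le d\le k-1$. For $k=2$ the first case is empty. $\blacksquare$

Finally, one can see why the argument for Theorem 1 does not reach the two end values. At $d=k-1$ the exponent $\eta$ would be $0$. Then (9) would no longer depend on $\Delta$, and there would be nothing to balance. At $d=0$ the inequality $|B_{i+d}|\ge s_i$ of Step 3 would read $s_i-1\ge s_i$, which is false.
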